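\title{Affine and non-affine strata in the moduli space of odd theta characteristics}

\begin{abstract}
The moduli space of pairs $(X,L)$, with $X$ a complex curve of genus $g\ge 3$ and $L$ an odd theta characteristic, is stratified by projections $\mathcal D_1,\dots,\mathcal D_{g-1}$ of strata of abelian differentials: $(X,L)$ lies in $\mathcal D_j$ when the smallest number of distinct zeros of a nonzero section of $L$ is $g-j$. It has been conjectured that all $\mathcal D_j$ are affine. We show that this holds if and only if $g\le 5$. For $g\ge 6$ the stratum $\mathcal D_j$ is not affine when $3\le j\le\min(6,g-2)$; the obstruction comes from theta characteristics with three sections, on plane quintics in genus $6$ and on double covers of plane cubics in higher genus. In every genus, the part of $\mathcal D_j$ where $h^0(L)=1$ is affine.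
\end{abstract}

\section{Introduction}

Let $X$ be a smooth projective complex curve of genus $g\ge3$ with canonical bundle $K_X$. A \emph{theta characteristic} on $X$ is a line bundle $L$ with $L^2\cong K_X$. It has degree $g-1$, there are finitely many of them, and $L$ is called \emph{odd} if $h^0(X,L)$ is odd. An odd theta characteristic has a nonzero section $s$, and $s^2$ is a holomorphic $1$-form all of whose zeros have even order. This links the moduli space of odd theta characteristics to the strata of abelian differentials and gives it a stratification. The question treated here is whether the strata are affine varieties.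

\subsection*{The stratification and the conjecture}
Let $\mathcal M_g$ be the moduli space of curves of genus $g$ and $P:\mathcal P\to\mathcal M_g$ the projectivized Hodge bundle, whose points are pairs $(X,[\omega])$ of a curve and a nonzero holomorphic $1$-form up to scaling. For $k_1,\dots,k_m\ge1$ with $\sum k_i=2g-2$, the stratum $\mathbb P\mathcal H(k_1,\dots,k_m)\subset\mathcal P$ consists of the forms with exactly $m$ zeros, of orders $k_1,\dots,k_m$. Let $\mathcal M_{g,\mathrm{odd}}$ be the moduli space of pairs $(X,L)$ with $L$ an odd theta characteristic. It is a finite orbifold cover of $\mathcal M_g$, and its coarse space is a quasi-projective variety.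

If all zeros of $\omega$ have even order, then $\operatorname{div}\omega=2D$ and $\mathcal O(D)$ is a theta characteristic; its parity is the parity of the spin structure of $\omega$. Let $\mathcal Q=\mathbb P\mathcal H(2,\dots,2)^{\mathrm{odd}}$ be the set of differentials with $g-1$ double zeros and odd parity, which is one component of the stratum in the classification of Kontsevich and Zorich. The map $(X,[\omega])\mapsto(X,\mathcal O(\frac12\operatorname{div}\omega))$ sends the closure $\overline{\mathcal Q}\subset\mathcal P$ onto $\mathcal M_{g,\mathrm{odd}}$, and we denote it by $P$ as well. A \emph{boundary component} of $\mathcal Q$ is a component of a stratum that is contained in $\overline{\mathcal Q}$; here $\mathcal Q$ itself counts as the unique one of codimension $0$. For $1\le j\le g-1$ let $\overline{\mathcal Q}_j$ be the closure of the union of the boundary components of codimension $j-1$, put $\overline{\mathcal Q}_g=\emptyset$, and define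
$$\mathcal D_j=P\overline{\mathcal Q}_j\setminus P\overline{\mathcal Q}_{j+1},\qquad 1\le j\le g-1 .$$
The last stratum $\mathcal D_{g-1}$ is the projection of the components of $\mathbb P\mathcal H(2g-2)$ with odd spin structure; there is one such component for $g\equiv0,3\pmod 4$ and there are two otherwise. In concrete terms (Lemma~\ref{lem:count}), $(X,L)$ lies in $\mathcal D_j$ if and only if the smallest number of distinct zeros of a nonzero section of $L$ is $g-j$.

The following is known, see \cite{problem}: the $\mathcal D_j$ form a stratification of $\mathcal M_{g,\mathrm{odd}}$ into complex strata, $\mathcal D_j$ has codimension $j-1$, the pull-back of the first Mumford--Morita--Miller class $\kappa_1\in H^2(\mathcal M_g,\mathbb Q)$ restricts to zero on each $\mathcal D_j$, and in particular $\mathcal D_j$ does not contain a complete subvariety. We do not use these results. The problem posed in \cite{problem} is the following.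

\medskip
\noindent\textbf{Conjecture.} \emph{For every $1\le j\le g-1$ the stratum $\mathcal D_j$, as a locally closed subvariety of the coarse space of $\mathcal M_{g,\mathrm{odd}}$, is affine.}
\medskip

The guess is a natural one. The usual way to show that an open subset $Y$ of a projective variety $\overline Y$ is affine is to find an ample line bundle with a section vanishing exactly on $\overline Y\setminus Y$; the class of the bundle then restricts to zero on $Y$. On $\mathcal M_g$ one has $\kappa_1=12\lambda$, where $\lambda$ is the class of the determinant of the Hodge bundle, and a multiple of $\lambda$ is pulled back from an ample class on the Satake compactification. So the vanishing of $\kappa_1$ is what one would see if such a section existed. On the other hand, $\mathbb A^2\setminus\{0\}$ has no second cohomology and contains no complete curve, and it is not affine.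

\begin{example}
Let $g=3$, so that $h^0(L)=1$ for every odd $L$ (fact (F4) below), and $L=\mathcal O(x+y)$ with $2x+2y$ canonical. If $X$ is a plane quartic, $2x+2y$ is cut out by a line, and $(X,L)$ lies in $\mathcal D_1$ for a bitangent and in $\mathcal D_2$ for a line of fourfold contact. If $X$ is hyperelliptic, $2x+2y$ is a sum of two fibers of the hyperelliptic map while $x+y$ is not a fiber, because a fiber has $h^0=2$. So $x\ne y$ are Weierstrass points and $(X,L)\in\mathcal D_1$.
\end{example}

\subsection*{The result}
Put $\mathcal D_j^1=\{(X,L)\in\mathcal D_j:\ h^0(L)=1\}$.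

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] For all $g\ge3$ and $1\le j\le g-1$, the variety $\mathcal D_j^1$ is affine. In particular $\mathcal D_1$ and $\mathcal D_2$ are affine for all $g\ge3$.
\item[(b)] For $g=3,4,5$ all $\mathcal D_j$ are affine.
\item[(c)] For $g\ge6$ the stratum $\mathcal D_j$ is not affine for $3\le j\le\min(6,g-2)$.
\end{enumerate}
\end{theorem}

So the conjecture holds in genus $g$ if and only if $g\le5$. The first counterexamples are $\mathcal D_3$ and $\mathcal D_4$ in genus $6$, and $\mathcal D_3$ fails to be affine for every $g\ge6$. We do not decide the cases $j=g-1$ for $g\ge6$ and $7\le j\le g-2$ for $g\ge9$.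

\subsection*{The idea}
As long as $h^0(L)=1$, a point $(X,L)$ determines its differential, and the section hoped for above exists: we build it from the gradient of a theta function. This gives (a). When $h^0(L)=3$, the linear system $|L|$ is a plane, and several divisors with few points can coexist in it. Suppose that $D\in|L|$ has exactly $g-j$ points and that $D'\in |L|$ has fewer. The differentials near $D$ with the same zero orders form a smooth variety $C$, which projects into $P\overline{\mathcal Q}_j$. The point $(X,L)$ does not belong to $\mathcal D_j$ because of $D'$, although nothing degenerates on $C$. The set $Z\subset C$ removed in this way has no reason to be a divisor, and if it has codimension $2$ somewhere, then $C\setminus Z$ is not affine, for the same reason as $\mathbb A^2\setminus\{0\}$. This forces $\mathcal D_j$ to be non-affine.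

Sections~\ref{sec:W} and~\ref{sec:crit} turn this into a criterion. In genus $6$ (Section~\ref{sec:six}) the pairs with $h^0(L)=3$ are plane quintics, and the codimension of $Z$ is found by counting parameters. In higher genus we replace the count by a first-order deformation argument (Section~\ref{sec:def}) and apply it to double covers of plane cubics (Section~\ref{sec:cubic}). Sections~\ref{sec:affine} and~\ref{sec:low} prove (a) and (b).

\section{Counting zeros of sections}\label{sec:W}

Everything is over $\mathbb C$. Subvarieties carry the reduced structure, and affineness refers to coarse spaces. The local dimension of a variety at a point is the same in the Zariski and in the classical topology, and we use both. We need the following standard facts.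

\begin{enumerate}
\item[(F1)] (Masur, Veech; algebraically, Polishchuk.) On a fine level cover of $\mathcal M_g$, each stratum $\mathbb P\mathcal H(k_1,\dots,k_m)$ is smooth of pure dimension $2g-2+m$.
\item[(F2)] (Chevalley, \cite[6.7.1]{EGA}.) If $Y'\to Y$ is finite and surjective, $Y'$ is affine and $Y$ is a separated Noetherian scheme, then $Y$ is affine. Conversely, a scheme finite over an affine scheme is affine.
\item[(F3)] In a family of line bundles on curves, $h^0$ is upper semicontinuous; if it is constant over a reduced base, the spaces of sections form a vector bundle. In a family of theta characteristics the parity of $h^0$ is locally constant (Mumford, Atiyah).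
\item[(F4)] (Clifford.) If $h^0(N)>0$ and $h^1(N)>0$, then $2(h^0(N)-1)\le\deg N$, with equality only if $N$ is trivial, or canonical, or $X$ is hyperelliptic and $N$ is a multiple of the hyperelliptic pencil $g^1_2$. A theta characteristic has $h^1(L)=h^0(L)$ by Serre duality.
\item[(F5)] The Wronskian of a $3$-dimensional space of sections of a line bundle $N$ is a nonzero section of $N^3\otimes K_X^3$. It vanishes at $x$ if and only if some nonzero section in the space vanishes to order at least $3$ at $x$.
\item[(F6)] A proper morphism with finite fibers is finite. If $z$ is an isolated point of its fiber under a morphism $\phi:Z\to Z'$, then $\dim_zZ\le\dim_{\phi(z)}Z'$.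
\end{enumerate}

To avoid automorphisms we work on a level cover. Let $S=\mathcal M_g[4]$ be the moduli space of curves with level $4$ structure. It is a smooth quasi-projective variety with a universal curve, and $\mathcal M_g$ is its quotient by a finite group. Let $S^-\to S$ be the finite \'etale cover of odd theta characteristics and $q:S^-\to\mathcal M_{g,\mathrm{odd}}$ the quotient map to the coarse space, which is finite and surjective. We write $(X,L)$ for points of $S^-$ and suppress the level structure. With $\mathbb E$ the Hodge bundle, whose fiber at $X$ is $H^0(X,K_X)$, and $\mathbb P(\mathbb E)$ its bundle of lines, put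
$$W=\{(X,L,[\omega]):\ \operatorname{div}\omega=2D \text{ with } D\in|L|\}\subset\mathbb P(\mathbb E)\times_SS^- .$$
The pairs $((X,L),D)$ with $D\in|L|$ form a closed subvariety of the relative symmetric power of the universal curve, projective over $S^-$, and $W$ is its image under the injective proper map $D\mapsto2D$. So $W$ is closed, the projection $p:W\to S^-$ is projective, and its fiber over $(X,L)$ is identified with $|L|$. We write points of $W$ as $(X,L,D)$. For $0\le k\le g-1$ define
$$W_k=\{D\text{ has at most }k\text{ distinct points}\},\qquad W_k^\circ=W_k\setminus W_{k-1},\qquad T_k=p(W_k).$$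
The sets $W_k$ are closed, the $T_k$ are closed because $p$ is proper, and $W_0=T_0=\emptyset$. For a partition $a=(a_1,\dots,a_k)$ of $g-1$ let $W_a^\circ\subset W_k^\circ$ be the set of $D$ with multiplicities $a_1,\dots,a_k$. Finally let
$$\Delta=\{(X,L):\ h^0(L)\ge3\}\subset S^- ,$$
which is closed by (F3); its preimage in $W$ is also denoted by $\Delta$.

\begin{lemma}\label{lem:W}
The variety $W_k^\circ$ is smooth of pure dimension $2g-2+k$, and it is the disjoint union of the open and closed subsets $W_a^\circ$, where $a$ runs over the partitions of $g-1$ with $k$ parts.
\end{lemma}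

\begin{proof}
As long as the number of points of $D$ is constant, points cannot merge or split, so the multiplicities are locally constant on $W_k^\circ$. Let $\Sigma\subset\mathbb P(\mathbb E)$ be the stratum $\mathbb P\mathcal H(2a_1,\dots,2a_k)$ over $S$, and let $\Sigma'\to\Sigma$ be the finite \'etale cover of all theta characteristics. The map $[\omega]\mapsto\mathcal O(\frac12\operatorname{div}\omega)$ is a continuous section of this cover, so its image is open and closed in $\Sigma'$. By (F3), the part $W_a^\circ$ of the image where the parity is odd is again open and closed. Now apply (F1).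
\end{proof}

\begin{lemma}\label{lem:count}
For $1\le j\le g-1$ we have $q^{-1}(\mathcal D_j)=T_{g-j}\setminus T_{g-j-1}$. That is, $(X,L)\in\mathcal D_j$ if and only if the smallest number of distinct zeros of a nonzero section of $L$ is $g-j$.
\end{lemma}

\begin{proof}
Let $\mathcal F\subset\mathcal P$ be the set of $(X,[\omega])$ with $\operatorname{div}\omega=2D$ and $h^0(\mathcal O(D))$ odd. It is the image of $W$, hence closed, and it contains $\mathcal Q$. So $\overline{\mathcal Q}\subset\mathcal F$. For the reverse inclusion we show that a zero of order $2a$ of an element of $\mathcal F$ can be split inside $\mathcal F$ into zeros of orders $2b_1,\dots,2b_r$, for any $b_i\ge1$ with $\sum b_i=a$.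

Choose a coordinate $z$ at the zero with $\omega=z^{2a}dz$ on $\{|z|<3r_0\}$. Fix distinct numbers $c_1,\dots,c_r$ and put
$$P_\epsilon(z)=\prod_i(z-\epsilon c_i)^{b_i},\qquad Q_\epsilon(z)=(2a+1)\int_0^zP_\epsilon(u)^2\,du .$$
As $\epsilon\to0$, the quotient $Q_\epsilon/z^{2a+1}$ tends to $1$ uniformly near the closure of the annulus $A=\{r_0<|z|<2r_0\}$. So $w_\epsilon=z\,(Q_\epsilon/z^{2a+1})^{1/(2a+1)}$ is defined there, tends to $z$ with its derivative, and is injective for small $\epsilon$. Differentiating $w_\epsilon^{2a+1}=Q_\epsilon$ gives $w_\epsilon^{2a}dw_\epsilon=P_\epsilon^2dz$, so $w_\epsilon:A\to X$ pulls $\omega$ back to $P_\epsilon^2dz$. Remove from $X$ the closed disc bounded by $w_\epsilon(\{|z|=r_0\})$ and glue in the disc $\{|z|<2r_0\}$, carrying the form $P_\epsilon^2dz$, along $w_\epsilon$. The gluing map is holomorphic in $(z,\epsilon)$, so we obtain a holomorphic family $(X_\epsilon,\omega_\epsilon)$ with $(X_0,\omega_0)=(X,\omega)$. For $\epsilon\ne0$ the zero is split as required, and the halves of the divisors of $\omega_\epsilon$ form a family of theta characteristics, whose parity stays odd by (F3).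

Splitting all zeros into double zeros gives $\mathcal F\subset\overline{\mathcal Q}$. Hence the boundary components of $\mathcal Q$ are the components with odd parity of the strata $\mathbb P\mathcal H(2a_1,\dots,2a_m)$. By (F1) such a component has codimension $(3g-3)-(2g-2+m)=g-1-m$, which equals $j-1$ if and only if $m=g-j$. So $\overline{\mathcal Q}_j$ is the closure of the set of elements of $\mathcal F$ with exactly $g-j$ zeros. The elements with at most $g-j$ zeros form a closed set, and each of them is a limit of elements with exactly $g-j$ zeros, by splitting again. Thus $q^{-1}(P\overline{\mathcal Q}_j)=T_{g-j}$.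
\end{proof}

\section{A criterion for non-affineness}\label{sec:crit}

The stratum $\mathcal D_j$ may be singular, and we know little about its local structure, whereas $W_m^\circ$ is smooth of known dimension. We want to transfer affineness from the former to an open part of the latter by (F2), and for this the projection has to be finite. The fibers are closed subsets of $|L|$ on which the number of points is constant.

\begin{lemma}\label{lem:finite}
Let $Y\subset|L|$ be a closed subset all of whose members have exactly $m$ distinct points. Then $Y$ is finite.
\end{lemma}

\begin{proof}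
Otherwise there are a smooth projective curve $B$ and a finite map $B\to|L|$ with image in $Y$. The universal divisor of $|L|$ pulls back to a divisor $\mathcal G$ on $B\times X$ with $\mathcal O(\mathcal G)\cong\mathrm{pr}_1^*N\otimes\mathrm{pr}_2^*L$, where $N$ is the pull-back of $\mathcal O_{|L|}(1)$ and $d=\deg N>0$. It contains no fiber $\{b\}\times X$. After a finite base change every component of $\mathcal G$ has degree one over $B$, so $\mathcal G=\sum a_i\Gamma_i$ with $\Gamma_i$ the graphs of distinct maps $\gamma_i:B\to X$. There are $m$ graphs, by looking at a general fiber, and they are pairwise disjoint because every fiber has $m$ points. Therefore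
$$a_i\Gamma_i^2=\mathcal G\cdot\Gamma_i=d+(g-1)\deg\gamma_i>0 ,$$
where $\deg\gamma_i=0$ for a constant map. But the normal bundle of $\Gamma_i$ is $\gamma_i^*T_X$, so $\Gamma_i^2=-(2g-2)\deg\gamma_i\le0$, a contradiction.
\end{proof}

Fix a partition $a$ of $g-1$ with $m$ parts and put
$$C=W_a^\circ,\qquad Z=C\cap p^{-1}(T_{m-1}).$$
Thus $Z$ is the closed set of $(X,L,D)\in C$ for which $|L|$ contains a divisor with fewer points than $D$. Then $h^0(L)\ge2$, and since $L$ is odd, $h^0(L)\ge3$. So
\begin{equation}\label{eq:Z}
p(Z)\subset\Delta\cap T_{m-1}.
\end{equation}

\begin{proposition}\label{prop:crit}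
If there is $z\in Z$ with $\dim_zZ\le\dim_zC-2=2g-4+m$, then $\mathcal D_{g-m}$ is not affine.
\end{proposition}

\begin{proof}
Suppose that $\mathcal D_{g-m}$ is affine. Then $q^{-1}(\mathcal D_{g-m})=T_m\setminus T_{m-1}$ is affine by (F2). Let $R=W_m\setminus p^{-1}(T_{m-1})$, the preimage of $T_m\setminus T_{m-1}$ in $W_m$. The map $R\to T_m\setminus T_{m-1}$ is projective. Since $W_{m-1}\subset p^{-1}(T_{m-1})$, we have $R=W_m^\circ\setminus p^{-1}(T_{m-1})$, so the fibers are closed subsets of $|L|$ consisting of divisors with exactly $m$ points. They are finite by Lemma~\ref{lem:finite}. Hence $R$ is finite over an affine variety, and so affine. By Lemma~\ref{lem:W}, $R\cap C=C\setminus Z$ is open and closed in $R$, so it is affine as well.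

Let $V\subset C$ be an irreducible affine open neighborhood of $z$ that meets only those components of $Z$ that pass through $z$; then $Z\cap V$ has codimension at least $2$ in $V$. The set $V\setminus Z=V\cap(C\setminus Z)$ is an intersection of two affine open subsets of a separated scheme, hence affine. As $V$ is smooth, regular functions extend over codimension $2$, so $\mathcal O(V)\to\mathcal O(V\setminus Z)$ is an isomorphism. A morphism of affine schemes that induces an isomorphism on functions is an isomorphism, so $V\setminus Z=V$. This contradicts $z\in Z$.
\end{proof}

For $m=1$ the set $Z$ is empty, so the criterion says nothing about $\mathcal D_{g-1}$.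

\section{Genus six: plane quintics}\label{sec:six}

By \eqref{eq:Z} we have to understand theta characteristics with three sections. In genus $6$ they have a complete description away from the hyperelliptic locus.

\begin{lemma}\label{lem:quintic}
Let $X$ be non-hyperelliptic of genus $6$ and $L$ a theta characteristic with $h^0(L)\ge3$. Then $|L|$ embeds $X$ as a smooth plane quintic with $L=\mathcal O_X(1)$. Conversely, on a smooth plane quintic $\mathcal O_X(1)$ is an odd theta characteristic with $h^0=3$.
\end{lemma}

\begin{proof}
Since $\deg L=5$, (F4) gives $h^0(L)=3$. If $x$ were a base point, $L(-x)$ would have degree $4$ and $h^0=3$, the case of equality in (F4), and $X$ would be hyperelliptic. So $|L|$ defines a morphism to $\mathbb P^2$ whose image is not a line. The degree of the image times the degree of the map onto it is the prime $5$, so the map is birational onto a quintic. A quintic has arithmetic genus $6$, the genus of $X$, so it is smooth. Conversely, a smooth quintic has genus $6$ and $K_X=\mathcal O_X(2)$ by adjunction, and $H^0(\mathcal O_X(1))$ is the space of linear forms.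
\end{proof}

So $|L|$ consists of the line sections, and we need quintics with two prescribed line sections. Let $(x:y:w)$ be coordinates on $\mathbb P^2$.

\begin{lemma}\label{lem:exist}
Let $f(x,w)$ and $h(y,w)$ be binary quintic forms in which $w^5$ has coefficient $1$. There is a smooth plane quintic $F=0$ with $F|_{y=0}=f$ and $F|_{x=0}=h$.
\end{lemma}

\begin{proof}
The form $F_0=f(x,w)+h(y,w)-w^5$ has these restrictions, and so does $F=F_0+xyG$ for every cubic form $G$. The base locus of the linear system spanned by $F_0$ and all $xyG$ is $\{xy=0,\ F_0=0\}$. This set is finite and does not contain $(0:0:1)$. By Bertini's theorem the general $F$ is smooth away from the base points. At a base point $b$ on the line $x=0$ we have $y(b)\ne0$ and $dF(b)=dF_0(b)+y(b)G(b)\,dx$, which vanishes for at most one value of $G(b)$. Exchanging $x$ and $y$ treats the base points on $y=0$. So the general $F$ is smooth everywhere.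
\end{proof}

\begin{proposition}\label{prop:six}
For $g=6$ the strata $\mathcal D_3$ and $\mathcal D_4$ are not affine.
\end{proposition}

\begin{proof}
We treat both cases at once, with the following data.
$$\begin{array}{c|c|c|c|c|c}
j & m=6-j & a & h & f & \dim C=10+m\\ \hline
3 & 3 & (3,1,1) & w^3(w-y)(w+y) & w^4(w-x) & 13\\
4 & 2 & (4,1) & w^4(w-y) & w^5 & 12
\end{array}$$
Let $X$ be a smooth quintic given by Lemma~\ref{lem:exist}, let $D$ be cut out by the line $x=0$, and let $z=(X,\mathcal O_X(1),D)\in C=W_a^\circ$. The line $y=0$ meets $X$ in $s=m-1$ points, so $z\in Z$. It remains to show $\dim_zZ\le\dim C-2=9+s$.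

The curve $X$ is not hyperelliptic, since $K_X=\mathcal O_X(2)$ is very ample, and the same holds for all curves near $X$. By \eqref{eq:Z} and Lemma~\ref{lem:quintic}, $p$ maps a neighborhood of $z$ in $Z$ into the locus $Z'\subset S^-$ of smooth quintics, with $L=\mathcal O(1)$, that have a line meeting them in at most $s$ points. A line section of type $a$ has a point of multiplicity at least $3$, so the line is the tangent line at one of the finitely many zeros of the Wronskian (F5). Hence $z$ is isolated in its fiber, and $\dim_zZ\le\dim Z'$ by (F6).

We count parameters. For a line $\ell$, restriction of quintic forms to $\ell$ is surjective with kernel of dimension $15$, so it defines a projection $\mathbb P^{20}\setminus\mathbb P^{14}\to\mathbb P^5$ with fibers of dimension $15$. The binary quintics with at most $s$ distinct roots form a subset of $\mathbb P^5$ of dimension $s$. As $\ell$ moves in a $2$-dimensional family, the smooth quintics having a line that meets them in at most $s$ points form a set of dimension at most $2+15+s$. This set is invariant under $PGL_3$. The stabilizer of a smooth quintic embeds in its finite automorphism group, so the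 orbits have dimension $8$, and each orbit maps to a point of $\mathcal M_6$. The image in $\mathcal M_6$ therefore has dimension at most $17+s-8=9+s$, and so does $Z'$, since $S^-\to\mathcal M_6$ is finite. Proposition~\ref{prop:crit} applies.
\end{proof}

\begin{remark}
The same count shows why nothing happens for $j=1,2$. The fibers of the map from smooth quintics to $\mathcal M_6$ are finite unions of orbits, one for each theta characteristic with three sections, so plane quintics form a locus of dimension $20-8=12$. Every quintic has a flex by (F5), so it lies in $T_3$. For $a=(1,1,1,1,1)$ the set $Z$ consists, near a quintic, of quintics with a transversal line, and has dimension $12+2=\dim C-1$. For $a=(2,1,1,1)$ it consists of quintics with a tangent line, and has dimension $12+1=\dim C-1$. For $a=(3,1,1)$, quintics with a flex line still form a divisor in $C$, but now lying in $T_2$ is a further condition.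
\end{remark}

\section{Deformations that lose two sections}\label{sec:def}

In higher genus we have no description of $\Delta$, so we bound $\dim Z$ differently. By \eqref{eq:Z}, $Z$ lies over $\Delta\cap T_{m-1}$, which is the image of the sets $W_k^\circ\cap\Delta$ with $k\le m-1$. Passing from $m$ to $m-1$ points costs one dimension by Lemma~\ref{lem:W}. We gain the second one if $\Delta$ contains no open subset of $W_k^\circ$, that is, if a differential with $h^0(L)=3$ can be deformed inside its stratum so that $h^0$ drops. This section gives a condition for that which can be tested on the curve itself.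

Let $Y$ be a Riemann surface and $1,u_1,u_2$ linearly independent holomorphic functions on $Y$. Whether the form $u_1du_2$ is exact, that is, has a holomorphic primitive on $Y$, depends only on the span of $1,u_1,u_2$. Indeed, if $u_i'=\alpha_iu_1+\beta_iu_2+\gamma_i$, then $u_idu_i$ and $du_i$ are exact and $u_2du_1=d(u_1u_2)-u_1du_2$, so
\begin{equation}\label{eq:change}
u_1'du_2'=(\alpha_1\beta_2-\beta_1\alpha_2)\,u_1du_2+(\text{exact form}).
\end{equation}
For $(X,L,D)\in W$ with $h^0(L)=3$, let $s$ define $D$, complete it to a basis $s,s_1,s_2$ of $H^0(L)$, and put $u_i=s_i/s$. These are the affine coordinates of the map $X\to\mathbb P^2$ given by $|L|$, with $D$ at infinity. We call $(X,L,D)$ \emph{exact} if $u_1du_2$ is exact on $X\setminus\operatorname{supp}D$. Neighborhoods in this section are taken in the classical topology.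

\begin{lemma}\label{lem:exact}
Let $(X,L,D)\in W_k^\circ$ with $h^0(L)=3$. If $\Delta$ contains a neighborhood of $(X,L,D)$ in $W_k^\circ$, then $(X,L,D)$ is exact.
\end{lemma}

\begin{proof}
Put $X^*=X\setminus\operatorname{supp}D$ and $\omega=s^2$, a holomorphic form with divisor $2D$. By Poincar\'e duality on $X^*$, the closed form $u_1du_2$ is exact if $\int_{X^*}u_1du_2\wedge\eta=0$ for every smooth closed complex $1$-form $\eta$ with compact support in $X^*$. Each such $\eta$ gives a deformation in the stratum, and the integral will turn out to be an obstruction to keeping three sections along it.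

\emph{The deformation.} For $t$ in a small disc $\mathbb D\subset\mathbb C$ put $\omega_t=\omega+t\eta$. This form is closed and equals $\omega$ near $\operatorname{supp}D$. Since $\omega$ has no zero on the compact support of $\eta$, we have $\frac i2\,\omega_t\wedge\overline{\omega_t}>0$ on $X^*$ for small $|t|$. If $\phi$ and $\psi$ are local primitives of $\omega$ and $\eta$ on $X^*$, this inequality says that $(x,t)\mapsto(\phi(x)+t\psi(x),t)$ is a local diffeomorphism. Take these maps as charts on $X^*\times\mathbb D$, and take $(z,t)$, with $z$ a holomorphic coordinate of $X$, near $\operatorname{supp}D\times\mathbb D$, where $\eta=0$. Two charts of the first kind differ by $(u,t)\mapsto(u+c+tc',t)$, and a chart of the second kind is related to one of the first kind by $(z,t)\mapsto(\phi(z)+tc',t)$. So $X\times\mathbb D$ becomes a holomorphic family of curves $X_t$ with $X_0=X$, on which $\omega_t$ is a holomorphic form with divisor $2D$. With $L_t=\mathcal O_{X_t}(D)$, which is odd by (F3), we get a holomorphic map $\mathbb D\to W_k^\circ$ through $(X,L,D)$.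

\emph{The obstruction.} By hypothesis $h^0(L_t)\ge3$ for small $t$, and $h^0(L_t)\le3$ by semicontinuity. By (F3) the spaces of meromorphic functions on $X_t$ with poles bounded by $D$ form a vector bundle, so $u_2$ extends to a meromorphic function $u_{2,t}$ on the family with poles bounded by $D\times\mathbb D$. That $u_{2,t}$ is holomorphic on $X_t\setminus\operatorname{supp}D$ means $du_{2,t}\wedge\omega_t=0$, with $d$ the differential along $X$. Differentiate at $t=0$ along the real axis and write $\dot u_2$ for the derivative:
$$d\dot u_2\wedge\omega=-du_2\wedge\eta\qquad\text{on }X^* .$$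
Near $\operatorname{supp}D$ the complex structure does not depend on $t$, so there $\dot u_2$ is meromorphic with poles bounded by $D$. The form $u_1\omega=ss_1$ is holomorphic on $X$, hence closed, and it vanishes along $D$. So $\dot u_2u_1\omega$ is a smooth form on all of $X$, and by Stokes' theorem
$$\int_{X^*}u_1du_2\wedge\eta=-\int_{X^*}d\dot u_2\wedge u_1\omega=-\int_Xd(\dot u_2u_1\omega)=0.\qedhere$$
\end{proof}

Lemma~\ref{lem:exact} concerns one stratum. We need a bound near a given point for all strata at once, including those that have the point in their closure. It follows because exactness is the vanishing of periods, which passes to limits.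

\begin{lemma}\label{lem:codim}
Let $(X,L,D')\in W$ with $h^0(L)=3$ be not exact. Then it has a neighborhood $\mathcal N$ in $W$ with $\dim(\mathcal N\cap W_k^\circ\cap\Delta)\le2g-3+k$ for all $k$.
\end{lemma}

\begin{proof}
Suppose not. As there are finitely many $k$, for one of them there are points $(X_\nu,L_\nu,D_\nu)\in W_k^\circ\cap\Delta$ converging to $(X,L,D')$ at which $W_k^\circ\cap\Delta$ has dimension $2g-2+k$. An analytic subset of a complex manifold that has full dimension at a point contains a neighborhood of the point. By semicontinuity $h^0\equiv3$ on $\Delta$ near $(X,L)$, so Lemma~\ref{lem:exact} shows that $(X_\nu,L_\nu,D_\nu)$ is exact for large $\nu$.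

Near $(X,L)$ there is a line bundle on the universal curve restricting to the theta characteristic on each fiber, and by (F3) its spaces of sections form a vector bundle of rank $3$ over the reduced space $\Delta\subset S^-$. The part of $W$ above is homeomorphic to the projectivization of this bundle. Let $s',s_1,s_2$ be a basis of $H^0(L)$ with $s'$ defining $D'$. We can choose bases $s^\nu,s_1^\nu,s_2^\nu$ of $H^0(L_\nu)$ converging to it, with $s^\nu$ defining $D_\nu$. Trivialize the universal curve differentiably near $(X,L)$. The functions $u_i^\nu=s_i^\nu/s^\nu$ converge to $u_i=s_i/s'$ uniformly on compact subsets of $X\setminus\operatorname{supp}D'$, and by the Cauchy estimates so do their first derivatives. A loop $\gamma$ in $X\setminus\operatorname{supp}D'$ avoids $\operatorname{supp}D_\nu$ for large $\nu$, so $\int_\gamma u_1du_2=\lim\int_\gamma u_1^\nu du_2^\nu=0$. All periods vanish, so $(X,L,D')$ is exact, a contradiction.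
\end{proof}

\begin{proposition}\label{prop:crit2}
Let $(X,L)\in S^-$ with $h^0(L)=3$, and let $D\in|L|$ have exactly $m$ distinct points. Assume:
\begin{enumerate}
\item[(i)] $D$ is isolated among the members of $|L|$ with exactly $m$ points;
\item[(ii)] some $D'\in|L|$ has fewer than $m$ points;
\item[(iii)] for every $D'\in|L|$ with fewer than $m$ points, $(X,L,D')$ is not exact.
\end{enumerate}
Then $\mathcal D_{g-m}$ is not affine.
\end{proposition}

\begin{proof}
By (iii), each point of $W_{m-1}\cap p^{-1}(X,L)$ has an open neighborhood as in Lemma~\ref{lem:codim}. Their union $\mathcal N$ satisfies the same bounds. The set $W_{m-1}\setminus\mathcal N$ is closed and $p$ is proper, so $O=S^-\setminus p(W_{m-1}\setminus\mathcal N)$ is an open neighborhood of $(X,L)$ with $p^{-1}(O)\cap W_{m-1}\subset\mathcal N$. The set $O\cap\Delta\cap T_{m-1}$ is the image of $p^{-1}(O)\cap W_{m-1}\cap\Delta$, which is contained in the union of the $\mathcal N\cap W_k^\circ\cap\Delta$ with $k\le m-1$. Hence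
$$\dim(O\cap\Delta\cap T_{m-1})\le2g-3+(m-1)=2g-4+m .$$
Let $a$ be the type of $D$ and $z=(X,L,D)\in C=W_a^\circ$. By (ii), $z\in Z$. By (i), $z$ is isolated in its fiber under $p:Z\to\Delta\cap T_{m-1}$, so $\dim_zZ\le2g-4+m$ by (F6). Apply Proposition~\ref{prop:crit}.
\end{proof}

\section{Double covers of plane cubics}\label{sec:cubic}

We need curves of every genus $g\ge7$ with a theta characteristic whose linear system is a plane that we can see completely. If $X$ is a double cover of a plane cubic $E$ and $|L|$ consists of a fixed part plus the pull-backs of the line sections of $E$, then condition (iii) becomes a statement about $E$, and the number of points of a divisor is governed by the position of the branch points, which we are free to choose.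

\begin{lemma}\label{lem:cubic}
Let $E\subset\mathbb P^2$ be a smooth cubic, $\ell$ a line and $u_1,u_2$ affine coordinates on $\mathbb P^2\setminus\ell$. Then $u_1du_2$ is not exact on $E\setminus\ell$.
\end{lemma}

\begin{proof}
Let $A$ be the divisor cut out by $\ell$. The functions $1,u_1,u_2$ are a basis of the $3$-dimensional space $H^0(\mathcal O_E(A))$, and by \eqref{eq:change} we may use any basis containing $1$. A primitive of a meromorphic form is meromorphic, with pole orders one less than those of the form.

\emph{Case $A=x_1+x_2+x_3$ with distinct points.} If $u_1du_2$ is exact, then so is $u_1du_2-u_2du_1=2u_1du_2-d(u_1u_2)$; write it as $dh$. At $x_i$ let $u_1=\alpha_1/z+\cdots$ and $u_2=\alpha_2/z+\cdots$. The coefficient of $z^{-3}dz$ in $dh$ is $-\alpha_1\alpha_2+\alpha_2\alpha_1=0$, so $h$ has at most simple poles and $h=c_0+c_1u_1+c_2u_2$. Then $v_1=u_1-c_2$ and $v_2=u_2+c_1$ satisfy $v_1dv_2=v_2dv_1$, so $v_2/v_1$ is constant. This contradicts the independence of $1,u_1,u_2$.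

In the other two cases write $E=\mathbb C/\Lambda$ with the multiple point of $A$ at $0$. Recall that
$$\wp'^2=4\wp^3-g_2\wp-g_3=4(\wp-e_1)(\wp-e_2)(\wp-e_3),\qquad \wp''=6\wp^2-\tfrac12g_2,$$
with distinct $e_i$, $e_1+e_2+e_3=0$ and $g_2=-4(e_1e_2+e_1e_3+e_2e_3)$. We use the following observation: if $(\alpha\wp+\beta)dz=dh$ with $h$ meromorphic on $E$, then $h$ has at most one simple pole, so $h$ is constant and $\alpha=\beta=0$.

\emph{Case $A=2\cdot0+\rho$ with $\rho\ne0$.} Take $u_2=\wp$ and $u_1=u$ with simple poles at $0$ and $\rho$. The residue of $u\,d\wp$ at $\rho$ is $\operatorname{Res}_\rho(u)\,\wp'(\rho)$, which is nonzero unless $2\rho\in\Lambda$. If $2\rho\in\Lambda$, number the roots so that $\wp(\rho)=e_1$ and take $u=\frac12\wp'/(\wp-e_1)$. Then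
$$u\,d\wp=2(\wp-e_2)(\wp-e_3)\,dz=(2\wp^2+2e_1\wp+2e_2e_3)\,dz=d\big(\tfrac13\wp'\big)+2(e_1\wp+c)\,dz$$
with $c=e_2e_3+\frac1{12}g_2$. Exactness would give $e_1=c=0$. But $e_1=0$ implies $g_2=-4e_2e_3$ and $c=\frac23e_2e_3$, which is nonzero as $e_2,e_3\ne e_1$.

\emph{Case $A=3\cdot0$.} Take $u_1=\wp$, $u_2=\wp'$. From $(\wp\wp')'=\wp'^2+\wp\wp''=10\wp^3-\frac32g_2\wp-g_3$ we get
$$\wp\,d\wp'=\big(6\wp^3-\tfrac12g_2\wp\big)dz=\tfrac35\,d(\wp\wp')+\big(\tfrac25g_2\wp+\tfrac35g_3\big)dz .$$
Exactness would give $g_2=g_3=0$, which is impossible for distinct $e_i$.
\end{proof}

\subsection*{The curves}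
Let $g\ge7$ and $n=g-7$. Let $E$ be an elliptic curve with origin $o$, embedded in $\mathbb P^2$ by $M=\mathcal O(3o)$. Three points form a member of $|M|$ if and only if their sum in the group law is zero, so the flexes are the nine $3$-torsion points. The pull-back of $M$ to a double cover has degree $6$, and the remaining degree $n=(g-1)-6$ of $L$ will be a fixed part made of ramification points. Accordingly the branch divisor has two parts, $B=B_I+B_J$, chosen as follows.

Fix a flex $o_1\ne o$. Let $B_I$ be empty if $n=0$; otherwise let $B_I$ consist of $o$ and $n-1$ further distinct points that are not flexes. Choose $x,y\in E$ such that, in the group law, the four points $x$, $y$, $w=-x-y$, $w_x=-2x$ are distinct, are not flexes and are not in $B_I$; this excludes finitely many $x$ and then finitely many $y$. The bundle $M^4(B_I-o_1-x-y)$ has degree $9+n\geq 3$, so it is very ample, and a general member $B''$ of its linear system is reduced and disjoint from $B_I$, from the flexes and from $\{x,y,w,w_x\}$. Put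
$$B_J=o_1+x+y+B''\in|M^4(B_I)|,\qquad B=B_I+B_J,\qquad\delta=M^2(B_I).$$
Then $B$ is reduced of degree $12+2n=2g-2$, $\delta^2\cong\mathcal O(B)$, the points $w,w_x$ are not in $B$, and the only flexes in $B$ are $o_1$ and, for $n\ge1$, $o$.

Let $\varphi:X\to E$ be the double cover branched over $B$ defined by $\delta$, so that $\varphi_*\mathcal O_X=\mathcal O\oplus\delta^{-1}$ is the decomposition into the invariant and anti-invariant parts under the covering involution $\iota$. The curve $X$ has genus $g$ by the Riemann--Hurwitz formula, and $K_X=\varphi^*\delta$. Let $R_I$ be the sum of the ramification points over $B_I$, so that $2R_I=\varphi^*B_I$, and put $L=\varphi^*M(R_I)$. Then $L^2=\varphi^*(M^2(B_I))=K_X$. Near a point of $R_I$ the cover is $v^2=u$, and $\mathcal O(R_I)$ is generated over $\mathcal O_E$ by $1$ and $1/v=v/u$. Hence $\varphi_*\mathcal O(R_I)=\mathcal O\oplus\delta^{-1}(B_I)$, and by the projection formula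
$$h^0(L)=h^0(M)+h^0(M\otimes\delta^{-1}(B_I))=3+h^0(M^{-1})=3 .$$
So $L$ is an odd theta characteristic and $|L|=R_I+\varphi^*|M|$. The support of $R_I+\varphi^*A$ is the preimage of $B_I\cup\operatorname{supp}A$, so its number of points is $n+c(A)$, where
$$c(A)=\sum_{e\in\operatorname{supp}A}c(e),\qquad c(e)=\begin{cases}2&e\notin B,\\ 1&e\in B_J,\\ 0&e\in B_I.\end{cases}$$

\begin{proposition}\label{prop:biell}
The strata $\mathcal D_3,\mathcal D_4,\mathcal D_5$ are not affine for $g\ge7$, and $\mathcal D_6$ is not affine for $g\ge8$.
\end{proposition}

\begin{proof}
We check the conditions of Proposition~\ref{prop:crit2} for $(X,L)$, with any level structure.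

Condition (iii) holds for every $D'=R_I+\varphi^*A'$. Let $u_1,u_2$ be affine coordinates for the line cutting out $A'$. The form to be tested is $\varphi^*(u_1du_2)$. Suppose that it equals $dh$ on $X\setminus\operatorname{supp}D'$. The form is $\iota$-invariant, so $h+\iota^*h$ descends to a primitive of $2u_1du_2$ on $E\setminus(\operatorname{supp}A'\cup B_I)$. At the points of $B_I$ outside $A'$ the form $u_1du_2$ is holomorphic, so the primitive extends over them. This contradicts Lemma~\ref{lem:cubic}.

For (i) and (ii) take $D=R_I+\varphi^*A$, so that $m=n+c(A)$ and $j=g-m=7-c(A)$. We have to find $A$ such that no other $A'\in|M|$ near $A$ has $c(A')=c(A)$, and some member of $|M|$ with smaller $c$. Since $B$ is finite, a point $e'\ne e$ near a given point $e$ has $c(e')=2$.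

\emph{$j=3$: $A=x+y+w$, $c(A)=1+1+2=4$.} A nearby $A'$ is $x'+y'+w'$ with points close to $x,y,w$, and $c(w')=2$. So $c(A')=4$ forces $x'=x$ and $y'=y$, and then $w'=w$.

\emph{$j=4$: $A=2x+w_x$, $c(A)=1+2=3$.} A nearby $A'$ is $x_1+x_2+w'$ with $x_1,x_2$ close to $x$ and $c(w')=2$. If $x_1\ne x_2$, at most one of them is $x$ and $c(A')\ge5$. If $x_1=x_2\ne x$, then $c(A')=4$. If $x_1=x_2=x$, then $A'=A$.

\emph{$j=5$: $A=3e$ with $e$ a flex not in $B$, $c(A)=2$.} For nearby $A'$, $c(A')$ is twice the number of points of $A'$. So $c(A')=2$ means $A'=3e'$ with $e'$ a flex close to $e$, that is, $e'=e$.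

\emph{$j=6$, $n\ge1$: $A=3o_1$, $c(A)=1$.} For nearby $A'$, $c(A')=1$ forces $\operatorname{supp}A'=\{o_1\}$.

Condition (ii) follows from $c(3o_1)=1$ for $j=3,4,5$, and from $c(3o)=0$ for $j=6$; the latter needs $o\in B_I$, that is, $g\ge8$.
\end{proof}

Propositions~\ref{prop:six} and~\ref{prop:biell} together prove Theorem~\ref{thm:main}(c), since $\min(6,g-2)$ is $4$, $5$, $6$ for $g=6$, $g=7$, $g\ge8$. These curves cannot reach $j\ge7$: every member of $|L|$ has at least $g-7$ points, so (ii) requires $m\ge g-6$.

\section{The locus \texorpdfstring{$h^0(L)=1$}{of one section}}\label{sec:affine}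

To prove Theorem~\ref{thm:main}(a) we label the zeros and work in the moduli space $\mathcal M_{g,m}$ of pointed curves, which has a projective compactification by stable pointed curves. Fix a partition $a=(a_1,\dots,a_m)$ of $g-1$ and put $k_i=2a_i$. Let $U_a$ be the locally closed subvariety of the coarse space of $\mathcal M_{g,m}$ formed by the $(X;x_1,\dots,x_m)$ with $K_X\cong\mathcal O(\sum k_ix_i)$ and $h^0(\mathcal O(\sum a_ix_i))=1$.

\begin{proposition}\label{prop:Ua}
The variety $U_a$ is affine.
\end{proposition}

The plan is to find, on a compactification, a section of a power of $\lambda=\det\mathbb E$ that vanishes exactly on the boundary. Let $\xi$ be the class of the line spanned by the differential with divisor $\sum k_ix_i$. We prove two relations between $\lambda$ and $\xi$. The first holds because the divisor of the differential consists of the marked points: $12\lambda$ is a positive multiple of $\xi$ plus an effective divisor whose support is the locus of singular curves. The second uses the odd theta characteristic: $4\lambda+8\xi$ is an effective divisor that cuts out the smooth curves with $h^0(L)\ge3$. The coefficients of $\xi$ have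 the signs needed to eliminate $\xi$ without losing effectivity.

\subsection*{The compactification}
We may assume $U_a\neq\emptyset$. By \cite[Theorem 16.6]{LMB} there is a finite surjective morphism from a scheme $M'$ to the stack $\overline{\mathcal M}_{g,m}$. Then $M'$ carries a family of stable pointed curves, and it is finite over the coarse space, which is projective, so $M'$ is projective. Let $A^\circ\subset M'$ be the reduced preimage of $U_a$, $A$ its closure, $\widetilde A$ the normalization of $A$ (the disjoint union of the normalizations of the components), and $\rho:V\to\widetilde A$ a resolution of singularities with $V$ projective. Let $\widetilde A^\circ$ and $V^\circ$ be the preimages of $A^\circ$; they are open and dense. Let $\pi:\mathcal X\to V$ be the pulled-back family, with sections $\sigma_i$ and images $S_i$. Let $\omega_\pi$ be the relative dualizing sheaf, whose sections on a nodal curve are the forms on the normalization with at most simple poles at the two branches of each node and opposite residues there. The sheaf $\mathbb E=\pi_*\omega_\pi$ is a vector bundle of rank $g$ with fibers $H^0(\omega_{X})$. We write $\lambda$ both for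 $\det\mathbb E$ and for its class.

Let $V^{\mathrm{sm}}\supset V^\circ$ be the locus of smooth fibers. The condition $K_X\cong\mathcal O(\sum k_ix_i)$ is closed on $V^{\mathrm{sm}}$ and holds on the dense subset $V^\circ$, so it holds on $V^{\mathrm{sm}}$. Thus $L=\mathcal O(\sum a_ix_i)$ is a family of theta characteristics over $V^{\mathrm{sm}}$, odd by (F3) and density. The marked points of a stable curve are distinct, so
\begin{equation}\label{eq:bdry}
V\setminus V^\circ=\{\text{singular fibers}\}\cup\{\text{smooth fibers with }h^0(L)\ge3\}.
\end{equation}
Near a node $e$ of a fiber the family has the form $\zeta_1\zeta_2=f_e$ with $f_e$ a local function on $V$, not identically zero. The locus of singular fibers is locally $\{\prod_ef_e=0\}$, so it is a union of prime divisors, which we denote by $H$.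

Over $V^{\mathrm{sm}}$ the bundle $\omega_\pi(-\sum k_iS_i)$ is trivial on each fiber, so by (F3) its direct image is a line subbundle of $\mathbb E$. Let $\mathcal O(-1)\subset\mathbb E$ be the saturation on $V$ of the image of $\pi_*(\omega_\pi(-\sum k_iS_i))$. It is reflexive of rank one on a smooth variety, hence a line bundle. The quotient $\mathbb E/\mathcal O(-1)$ is torsion free, hence locally free outside a closed set of codimension at least $2$. Let $\mathcal O(1)$ be the dual and $\xi=c_1(\mathcal O(-1))$. Let $V'\subset V$ be the complement of the locus where $\mathcal O(-1)$ is not a subbundle and of the singular locus of $\bigcup H$. Then $V\setminus V'$ has codimension at least $2$. On $V'$ the divisors $H$ are smooth and disjoint. If $H=\{t=0\}$ locally, the zero set of $f_e$ is $H$, so $f_e$ is a unit times $t^{n_e}$ with $n_e\ge1$, and after absorbing the unit the family is $\zeta_1\zeta_2=t^{n_e}$.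

\subsection*{The first relation}

\begin{lemma}\label{lem:lambda}
In $\operatorname{Pic}(V)_{\mathbb Q}$ we have $12\lambda=\beta\xi+\sum_Hc_HH$ with $\beta=\sum_i\frac{k_i(k_i+2)}{k_i+1}>0$ and all $c_H>0$.
\end{lemma}

\begin{proof}
Since $\operatorname{Pic}(V)=\operatorname{Pic}(V')$, we work over $V'$, where $\mathcal X$ is normal by the local equations. The evaluation map $\pi^*\mathcal O(-1)\to\omega_\pi$ is a section $\Omega$ of $\omega_\pi\otimes\pi^*\mathcal O(1)$. On each smooth fiber its divisor is $\sum k_ix_i$. Hence
\begin{equation}\label{eq:div}
c_1(\omega_\pi)-\pi^*\xi=\operatorname{div}\Omega=\sum_ik_iS_i+\sum_Y\ell_YY,\qquad\ell_Y\ge0,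
\end{equation}
where $Y$ runs over the components of the divisors $\pi^{-1}(H)$. For each $H$ let $v$ run over the components of the fiber over a general point of $H$, let $\ell_{H,v}=\ell_Y$ for the $Y$ containing $v$, and let $v(i)$ be the component containing the $i$-th marked point.

Let $\psi_i=c_1(\sigma_i^*\omega_\pi)$. The sections $S_i$ are disjoint and lie in the smooth locus of $\pi$. The normal bundle of $S_i$ has class $-\psi_i$. Over $H$ the section $S_i$ meets only the $Y$ containing $v(i)$, which near $S_i$ equals $\pi^*H$ because the fibers are reduced. So restricting \eqref{eq:div} to $S_i$ gives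
\begin{equation}\label{eq:psi}
(k_i+1)\psi_i=\xi+\sum_H\ell_{H,v(i)}H .
\end{equation}
Intersecting \eqref{eq:div} with $c_1(\omega_\pi)$ and pushing forward gives
\begin{equation}\label{eq:push}
\pi_*\big(c_1(\omega_\pi)^2\big)=(2g-2)\xi+\sum_ik_i\psi_i+\sum_H\sum_v\ell_{H,v}\deg(\omega_\pi|_v)\,H .
\end{equation}
Mumford's formula on $\overline{\mathcal M}_{g,m}$, see \cite[Chapter XIII]{ACG}, reads $\kappa_1=12\lambda-\delta+\psi$, where $\kappa_1=\pi_*(c_1(\omega_\pi(\sum S_i))^2)$, $\psi=\sum\psi_i$ and $\delta$ is the boundary class. Expanding the square with $\pi_*(c_1(\omega_\pi)\cdot S_i)=\psi_i$ and $\pi_*(S_i^2)=-\psi_i$ gives $\kappa_1=\pi_*(c_1(\omega_\pi)^2)+\psi$, so $\pi_*(c_1(\omega_\pi)^2)=12\lambda-\delta$. On $V'$ we have $\delta=\sum_H(\sum_en_e)H$, with $e$ running over the nodes of a general fiber over $H$.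

Insert \eqref{eq:psi} into \eqref{eq:push}. The coefficient of $\xi$ is $\sum k_i+\sum\frac{k_i}{k_i+1}=\beta$. If $v$ has geometric genus $g_v$ and contains $\mathrm{val}_v$ branches of nodes, then $\deg(\omega_\pi|_v)=2g_v-2+\mathrm{val}_v$, and we obtain the formula with
$$c_H=\sum_en_e+\sum_v\ell_{H,v}\Big(2g_v-2+\mathrm{val}_v+\sum_{i:\,v(i)=v}\frac{k_i}{k_i+1}\Big).$$
The fiber is connected and singular, so $\mathrm{val}_v\ge1$. Thus $2g_v-2+\mathrm{val}_v\geq 0$ unless $g_v=0$ and $\mathrm{val}_v=1$, when it is $-1$. In that case stability forces at least two marked points on $v$, each contributing at least $\frac23$ as $k_i\ge2$. So every bracket is nonnegative and $c_H\ge\sum_en_e\ge1$.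
\end{proof}

\subsection*{The second relation}
We need a section that detects $h^0(L)\ge3$. By Riemann's singularity theorem $h^0(L)$ is the multiplicity of the theta divisor at $L$, so the gradient of the theta function at $L$ is the natural candidate. We recall the facts. Let $a_1,\dots,a_g,b_1,\dots,b_g$ be a symplectic basis of $H_1(X,\mathbb Z)$ (the cycles $a_j$ will not be confused with the parts of the partition), $w_1,\dots,w_g$ the holomorphic forms with $\int_{a_j}w_k=\delta_{jk}$, and $\tau_{jk}=\int_{b_j}w_k$ the period matrix, which is symmetric with $\operatorname{Im}\tau>0$. Then $J(X)=\mathbb C^g/(\mathbb Z^g+\tau\mathbb Z^g)$, and $dz_k$ corresponds to $w_k$ under $T_0^*J(X)=H^0(K_X)$. For $\epsilon,\epsilon'\in\{0,1\}^g$ put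
$$\theta[\epsilon,\epsilon'](\tau,z)=\sum_{n\in\mathbb Z^g+\epsilon/2}\exp\big(\pi i\,n^T\tau n+2\pi i\,n^T(z+\epsilon'/2)\big).$$
Let $\Theta\subset\operatorname{Pic}^{g-1}(X)$ be the divisor of effective classes.
\begin{enumerate}
\item[(T1)] (Riemann.) For each theta characteristic $L$ there is a unique $(\epsilon,\epsilon')$ such that the divisor of $\theta_L=\theta[\epsilon,\epsilon'](\tau,\cdot)$ on $J(X)$ is $\Theta-L$.
\item[(T2)] (Riemann--Kempf.) $\operatorname{ord}_0\theta_L=h^0(L)$. If $h^0(L)=1$ and $0\ne s\in H^0(L)$, then $d_0\theta_L=\sum_k\partial_k\theta_L(\tau,0)\,w_k$ is a nonzero multiple of $s^2$.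
\item[(T3)] For a second symplectic basis, related to the first by a symplectic matrix with lower blocks $c,d$, we have $w'=w(c\tau+d)^{-1}$ for the row vectors of normalized forms, and $\theta_L'(z')=\kappa\det(c\tau+d)^{1/2}e^{Q(z)}\theta_L(z)$ at corresponding points $z,z'$, with $\kappa^8=1$ and $Q$ a quadratic form.
\end{enumerate}

\begin{lemma}\label{lem:G}
There is $G\in H^0(V,\lambda^4\otimes\mathcal O(-1)^8)$ whose zero set in $V^{\mathrm{sm}}$ is $V^{\mathrm{sm}}\setminus V^\circ$.
\end{lemma}

\begin{proof}
\emph{Definition on $V^{\mathrm{sm}}$.} Locally choose a continuous family of symplectic bases. The characteristic in (T1) is then locally constant, by uniqueness and continuity. Put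
$$G=(w_1\wedge\dots\wedge w_g)^4\otimes(d_0\theta_L)^8,$$
a holomorphic local section of $\lambda^4\otimes\operatorname{Sym}^8\mathbb E$. Since $L$ is odd, $\theta_L(0)=0$, so (T3) gives $d_0\theta_L'=\kappa\det(c\tau+d)^{1/2}d_0\theta_L$, while $w_1'\wedge\dots\wedge w_g'=\det(c\tau+d)^{-1}w_1\wedge\dots\wedge w_g$. The factors cancel in $G$, which is therefore defined on $V^{\mathrm{sm}}$. By (T2), $d_0\theta_L$ spans $\mathcal O(-1)$ on $V^\circ$, so by density it lies in the subbundle $\mathcal O(-1)$ on $V^{\mathrm{sm}}$, and it vanishes exactly where $h^0(L)\ge2$. By oddness and \eqref{eq:bdry} this is $V^{\mathrm{sm}}\setminus V^\circ$.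

It remains to exclude poles along the $H$. Fix a point of $H\cap V'$, with fiber $X_0$, and a small polydisc $U$ around it with coordinates $(t,y)$ and $H=\{t=0\}$. Let $X_t$ be a nearby smooth fiber. We choose a basis for which $w_1,\dots,w_g$ is a frame of $\mathbb E$ on $U$, and show that the coefficients $\partial_k\theta_L(\tau,0)$ are bounded.

\emph{The frame.} The nodes $e$ of $X_0$ give disjoint vanishing loops on $X_t$, with classes $c_e$. Their span $I\subset H_1(X_t,\mathbb Z)$ is isotropic, and so is its saturation, so there is a symplectic basis with $I\subset\Lambda=\langle a_1,\dots,a_g\rangle$. Let $X_t^*$ be the complement of the loops; over $U$ these surfaces fit into a trivial family with $X_0^*=X_0\setminus\{\text{nodes}\}$, up to shrinking at the ends. In the exact sequence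
$$H_2(X_t,X_t^*)\to H_1(X_t^*)\to H_1(X_t)\to H_1(X_t,X_t^*)\cong\textstyle\bigoplus_e\mathbb Z$$
the last map is $\gamma\mapsto(\gamma\cdot c_e)_e$, and the image of the first is spanned by the differences of the two parallel copies of each loop. So $H_1(X_t^*)$ maps onto $I^\perp\supset\Lambda$. In particular the $a_j$ are represented by cycles in $X_t^*$, they are invariant under monodromy, and $a_j$-periods of sections of $\mathbb E$ are holomorphic on all of $U$.

We claim that a form $\alpha\in H^0(\omega_{X_0})$ with vanishing $a$-periods is zero. Extend $\alpha$ to a section $\alpha_t$ of $\mathbb E$. The period of $\alpha$ over a cycle in $X_0^*$ is a limit of periods of $\alpha_t$, so it depends only on the class of the cycle in $H_1(X_t)$ and vanishes if this class is in $\Lambda$. A small loop around a branch of $e$ has class $\pm c_e\in\Lambda$, so the residues vanish and $\alpha$ is holomorphic on the normalization $\widetilde X_0$. Filling in the punctures kills exactly these small loops, so $H_1(\widetilde X_0,\mathbb Q)\cong(I^\perp/I)_{\mathbb Q}$, compatibly with intersection forms, and $(\Lambda/I)_{\mathbb Q}$ is Lagrangian in it. The classes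 of $\alpha$ and $\bar\alpha$ both annihilate this Lagrangian subspace, and its annihilator in $H^1(\widetilde X_0,\mathbb C)$ is Lagrangian for the cup product. So $\int\alpha\wedge\bar\alpha=0$ and $\alpha=0$. Thus the $a$-periods define an isomorphism $\mathbb E\to\mathcal O^g$ near the chosen point, and after shrinking $U$ the normalized forms $w_k$ are a frame of $\mathbb E$ on $U$.

\emph{The period matrix.} By the Picard--Lefschetz formula, the monodromy around $H$ adds to $b_j$ an integral combination of the $c_e$, hence an element of $\Lambda$. So $\tau$ changes by a constant integral symmetric matrix $N$, and $h=\tau-N\frac{\log t}{2\pi i}$ is single-valued on $U\setminus H$. Near a node a section of $\mathbb E$ is a bounded function times $d\zeta_1/\zeta_1$, and for $t$ in a sector an arc crossing the annulus $\zeta_1\zeta_2=t^{n_e}$ can be chosen with $\int|d\zeta_1/\zeta_1|=O(|\log|t||)$. So $\tau$ and $h$ grow at most logarithmically, $th\to0$, and $h$ is holomorphic on $U$. For $n\in\mathbb R^g$,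
$$n^T\operatorname{Im}\tau\,n=-\frac{n^TNn}{2\pi}\log|t|+n^T\operatorname{Im}h\,n>0 .$$
Letting $t\to0$ shows $n^TNn\ge0$. So this function is superharmonic in $t$ on a disc $|t|\le t_0$, including $t=0$, and attains its minimum on $|t|=t_0$. Let $y$ vary in a compact neighborhood and let $\mu>0$ be a lower bound for the eigenvalues of $\operatorname{Im}\tau$ on the compact set $|t|=t_0$. Then $n^T\operatorname{Im}\tau\,n\ge\mu|n|^2$ for $0<|t|\le t_0$, and
$$|\partial_k\theta_L(\tau,0)|\le\sum_{n\in\mathbb Z^g+\epsilon/2}2\pi|n_k|\,e^{-\pi\mu|n|^2}<\infty .$$

\emph{Extension.} The coefficients of $G$ in the frame of $\lambda^4\otimes\operatorname{Sym}^8\mathbb E$ given by the $w_k$ are single-valued and bounded, so they extend over $H\cap U$. On $V'$, $\lambda^4\otimes\mathcal O(-1)^8$ is a subbundle, and $G$ lies in it by density. By Hartogs' theorem $G$ extends over $V\setminus V'$ as a section of this line bundle, and it is algebraic by GAGA.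
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Ua}]
Lemma~\ref{lem:G} gives $\xi=\frac18\operatorname{div}G-\frac12\lambda$, and with Lemma~\ref{lem:lambda},
$$\Big(12+\frac\beta2\Big)\lambda=\frac\beta8\operatorname{div}G+\sum_Hc_HH\qquad\text{in }\operatorname{Pic}(V)_{\mathbb Q}.$$
All coefficients are positive, so some power $\lambda^r$ has a section $\sigma$ whose zero set is $\operatorname{supp}(\operatorname{div}G)\cup\bigcup H$. By Lemma~\ref{lem:G}, $\{\sigma\ne0\}=V^\circ$. The bundle $\lambda$ is pulled back from $\widetilde A$, and $\rho_*\mathcal O_V=\mathcal O_{\widetilde A}$ because $\widetilde A$ is normal. So $\sigma$ descends to $\widetilde A$, and there $\{\sigma\ne0\}=\widetilde A^\circ$.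

The bundle $\lambda$ need not be ample on $\widetilde A$, but a power $\lambda^{r'}$ is the pull-back of an ample line bundle under the composition $\widetilde A\to\overline{\mathcal M}_g\to\mathcal A_g^{\mathrm{Sat}}$ with the extended Torelli map to the Satake compactification (Faltings--Chai). Let $\Phi:\widetilde A\to Y$ be the Stein factorization of this map: $\Phi_*\mathcal O_{\widetilde A}=\mathcal O_Y$ and $Y$ is finite over $\mathcal A_g^{\mathrm{Sat}}$. Then $\lambda^{r'}=\Phi^*\mathcal A$ with $\mathcal A$ ample on the projective variety $Y$, and $\sigma^{r'}=\Phi^*\sigma_0$ for a section $\sigma_0$ of $\mathcal A^r$. The open set $Y_0=\{\sigma_0\ne0\}$ is affine, and $\widetilde A^\circ=\Phi^{-1}(Y_0)$ is proper over $Y_0$. The fibers are finite: the Jacobian determines $X$ by Torelli's theorem; $X$ has finitely many theta characteristics; if $h^0(L)=1$, then $L$ determines the divisor $\sum a_ix_i$, hence the $x_i$ up to order; and $\widetilde A^\circ\to A^\circ\to U_a$ are finite maps. By (F6) and (F2), $\widetilde A^\circ$ is affine, and by (F2) so are $A^\circ$ and $U_a$.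
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $m=g-j$, $S^1=S^-\setminus\Delta$ and $\widetilde{\mathcal D}=q^{-1}(\mathcal D_j^1)\subset S^1$. For a partition $a$ of $g-1$ with $m$ parts, let $Y_a$ be the closed subset of the $m$-fold fiber power of the universal curve over $S^1$ formed by the $(X,L;x_1,\dots,x_m)$ with $\sum a_ix_i\in|L|$. It is proper over $S^1$ with finite fibers, as $|L|$ is a point, hence finite. Let $\widetilde U_a\subset Y_a$ be the open subset where the $x_i$ are distinct. By Lemma~\ref{lem:count}, $(X,L)\in S^1$ lies in $\widetilde{\mathcal D}$ if and only if the divisor in $|L|$ has exactly $m$ points. So $\widetilde U_a$ is the preimage of $\widetilde{\mathcal D}$ in $Y_a$, and $\bigsqcup_a\widetilde U_a\to\widetilde{\mathcal D}$ is finite and surjective.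

The variety of all $(X,L;x_1,\dots,x_m)$ with $(X,L)\in S^-$ and distinct $x_i$ is finite over the coarse space of $\mathcal M_{g,m}$, and $\widetilde U_a$ is the closed subset of the preimage of $U_a$ where $L\cong\mathcal O(\sum a_ix_i)$. So $\widetilde U_a$ is finite over $U_a$, hence affine by Proposition~\ref{prop:Ua}. By (F2), $\widetilde{\mathcal D}$ and then $\mathcal D_j^1$ are affine.

Now let $h^0(L)\ge3$. The Wronskian (F5) of a $3$-dimensional space of sections is a section of a bundle of degree $3(g-1)+3(2g-2)=9(g-1)>0$, so it has a zero, and some section of $L$ has a zero of order at least $3$. This section has at most $g-3$ distinct zeros, so $(X,L)\in\mathcal D_j$ with $j\ge3$. Hence $\mathcal D_1=\mathcal D_1^1$ and $\mathcal D_2=\mathcal D_2^1$.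
\end{proof}

\section{Genus at most five}\label{sec:low}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
By (F4), $h^0(L)\ge3$ implies $4\le g-1$. So for $g=3,4$ we have $\mathcal D_j=\mathcal D_j^1$ for all $j$, and (a) applies.

Let $g=5$. If $h^0(L)\ge3$, equality holds in (F4), so $X$ is hyperelliptic and $L=2g^1_2$. Conversely $2g^1_2$ is a theta characteristic with $h^0=3$, and its members are the sums of two fibers of the hyperelliptic map. In particular $4w\in|L|$ for a Weierstrass point $w$, so $(X,L)\in\mathcal D_4$. Thus $\mathcal D_j=\mathcal D_j^1$ is affine for $j\le3$.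

For $j=4$ we show that the hyperelliptic part is separated from the rest. We have $q^{-1}(\mathcal D_4)=T_1=p(W_1)$, and $W_1=W_1^\circ$ is smooth of pure dimension $9$. A divisor $4x$ is a sum of two fibers only if $x$ is a Weierstrass point. So $W_1\cap\Delta$ is the set of $(X,2g^1_2,4w)$, a $12$-sheeted covering of the hyperelliptic locus of $S$, which has pure dimension $2g-1=9$. A closed subvariety of $W_1$ that has dimension $9$ at each of its points is also open. Hence $W_1\cap\Delta$ and $W_1\setminus\Delta$ are both closed, and since $p$ and $q$ are proper, $\mathcal D_4$ is the disjoint union of the closed subsets $\mathcal D_4^1$ and $\mathcal D_4^{\mathrm{hyp}}=\{(X,2g^1_2)\}$. The first is affine by (a). The second is closed in $\mathcal M_{5,\mathrm{odd}}$, hence finite over the hyperelliptic locus of $\mathcal M_5$. That locus is the image of $M_{0,12}/\mathfrak S_{12}$ under the finite map sending twelve points of $\mathbb P^1$ to the double cover branched over them. The variety $M_{0,12}$ is the complement of finitely many hyperplanes in $\mathbb A^9$, so it and its quotient by $\mathfrak S_{12}$ are affine. By (F2), $\mathcal D_4^{\mathrm{hyp}}$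 is affine, and so is $\mathcal D_4$.
\end{proof}

\begin{remark}
Genus $5$ already has theta characteristics with three sections, but all of them lie in the last stratum, so $Z=C\cap\Delta$ for $m\ge2$, and this set is never of codimension $2$. For $a=(1,1,1,1)$ it is given by two distinct reduced fibers and has dimension $9+2=\dim C-1$. For $a=(2,1,1)$ one fiber is $2w$, and the dimension is $9+1=\dim C-1$. For $a=(2,2)$ the divisor is $2w+2w'$, with dimension $9=\dim C-1$, or twice a reduced fiber, with dimension $9+1=\dim C$. The type $(3,1)$ does not occur in $|2g^1_2|$.
\end{remark}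

\begin{thebibliography}{9}

\bibitem{ACG} Arbarello, Cornalba, Griffiths, Volume II, Chapter XIII.

\bibitem{EGA} EGA II, 6.7.1.

\bibitem{LMB} Laumon, Moret-Bailly, Theorem 16.6.

\bibitem{problem} \emph{On the cohomology of strata of abelian differentials}, \texttt{http://www.math.uni-bonn.de/people/ursula/cohomologyab.pdf}.

\end{thebibliography}
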